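# Periodic modules for $C_p\times C_p$ that are not algebraic

## 1. The guess "periodic if and only if algebraic" and its first tests

Throughout, $K$ is a field of characteristic $p$, modules are finite-dimensional, $\otimes=\otimes_K$, and groups act diagonally on tensor products. The Green ring of $KG$ has the isomorphism classes of $KG$-modules as generators, with direct sum as sum and tensor product as product.

**Definition (algebraic).** A $KG$-module $M$ is *algebraic* if it satisfies a non-zero polynomial equation with integer coefficients in the Green ring. Equivalently, only finitely many isomorphism classes of indecomposable modules occur as direct summands of the powers $M^{\otimes n}$, $n\ge1$.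

**Definition (periodic).** $\Omega(M)$ is the kernel of a projective cover of $M$. The module $M$ is *periodic* if $\Omega^n(M)\cong M$ for some $n\ge1$.

**Definition (absolutely indecomposable).** An indecomposable $KG$-module $M$ is *absolutely indecomposable* if $M\otimes_KL$ is indecomposable for every field extension $L/K$.

The thesis "Algebraic Modules for Finite Groups" contains the following conjecture for $G=C_p\times C_p$: if $M$ is absolutely indecomposable and non-projective and $p\mid\dim M$, then $M$ is algebraic if and only if $M$ is periodic. It is known for $p=3$, $K=\mathrm{GF}(3)$ and $\dim M\in\{3,6\}$ that algebraic and periodic are indeed the same. So the first guess is "yes, always". Let us test it.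

*Cyclic groups.* For $H=\langle y\rangle\cong C_p$ the indecomposables are the Jordan blocks $J_1,\dots,J_p$, with $\dim J_i=i$. There are finitely many, so every module is algebraic. Also $\Omega J_i=J_{p-i}$ for $i<p$, so every non-projective indecomposable is periodic.

*Why $p\mid\dim M$ is asked.* For $G=C_p\times C_p$ the module $K$ is algebraic. It is not periodic: $\Omega^nK\cong K$ would make $\dim H^i(G,K)$ bounded, but by the Künneth formula it is $i+1$. The module $\Omega K$ is not periodic either, and since $(\Omega K)^{\otimes n}\cong\Omega^nK\oplus(\text{projective})$ with the $\Omega^nK$ pairwise non-isomorphic, it is not algebraic.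

*Induced modules.* Write $G=\langle x\rangle\times\langle y\rangle$, $X=x-1$, $Y=y-1$, so $KG=K[X,Y]/(X^p,Y^p)$. For $1\le i\le p-1$ let $I_i=KG/(Y^i)=\mathrm{Ind}_H^GJ_i$, of dimension $pi$. Its endomorphism ring is the local ring $KG/(Y^i)$ with residue field $K$, so $I_i$ is absolutely indecomposable. Multiplication by $Y^i$ gives $0\to I_{p-i}\to KG\to I_i\to0$, so $\Omega^2I_i\cong I_i$. For any $W$ we have $I_i\otimes W\cong\mathrm{Ind}_H^G(J_i\otimes W|_H)$, a direct sum of modules $I_r$ with $1\le r\le p$ (where $I_p=KG$). So all powers of $I_i$ are built from a list of $p$ modules, and $I_i$ is algebraic.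

The guess passes these tests. Nevertheless it is wrong for every $p\ge5$.

**Theorem 1.** Let $p\ge5$ and $G=\langle x\rangle\times\langle y\rangle\cong C_p\times C_p$. There is an $\mathbb F_pG$-module $D$ with $\dim D\le p^2(p^3-1)$ such that for every field $K$ of characteristic $p$ the module $D_K=K\otimes_{\mathbb F_p}D$ is absolutely indecomposable, non-projective, of dimension divisible by $p$, satisfies $\Omega^2(D_K)\cong D_K$ (so it is periodic), and is not algebraic.

So "periodic $\Rightarrow$ algebraic" fails for every $p\ge5$ and every $K$, and the conjecture is false. Nothing is claimed about "algebraic $\Rightarrow$ periodic", nor about $p=2,3$.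

## 2. Infinitely many modules of period two, and why $\Omega K$ does not help

The induced modules suggest how periodicity might be used. Here is the basic source of it.

**Lemma 2.** Let $N$ be an indecomposable non-projective $KG$-module that is free over $K\langle x\rangle$. Then $p\mid\dim N$ and $\Omega^2N\cong N$. The same holds with $y$ in place of $x$.

*Proof.* The first claim is clear. The module $K[G/\langle x\rangle]=K[Y]/(Y^p)$ carries multiplication by $Y$, with kernel and cokernel $K$, so
$$0\to K\to K[G/\langle x\rangle]\xrightarrow{\,y-1\,}K[G/\langle x\rangle]\to K\to0$$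
is exact. Tensor it with $N$. The middle terms become $\mathrm{Ind}_{\langle x\rangle}^G\mathrm{Res}_{\langle x\rangle}N$, which is free. Recall Schanuel's lemma: if $0\to A_i\to P_i\to C\to0$ $(i=1,2)$ are exact with $P_i$ projective, then $A_1\oplus P_2\cong A_2\oplus P_1$. Applied twice it gives $\Omega^2N\oplus(\text{free})\cong N\oplus(\text{free})$. Now $\Omega^2N$ has no projective summand: it lies in the radical of a projective module $P$, and a projective summand, being injective, would be a direct summand of $P$ inside its radical. Also $N$ has no projective summand. By Krull–Schmidt $\Omega^2N\cong N$. $\square$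

If $M$ is free over $\langle x\rangle$, so is every $M^{\otimes n}$, and all non-projective indecomposable summands of all powers satisfy $\Omega^2N\cong N$. A proof of "periodic $\Rightarrow$ algebraic" along these lines would need a finite list of such $N$. There is none, even over $\mathbb F_p$. For $n\ge1$ let $N_n$ be free of rank $n$ over $K[Y]/Y^p$ with $X$ acting as $YB$, where $B$ is one nilpotent Jordan block of size $n$. An endomorphism is a matrix $C$ over $K[Y]/Y^p$ commuting with $YB$. Its constant term commutes with $B$, so it lies in the local ring $K[B]$, and endomorphisms with constant term $0$ are nilpotent. Hence the only idempotents are $0,1$ and $N_n$ is indecomposable. Its socle is $Y^{p-1}N_n$, of dimension $n$, and $\dim N_n=pn$, so $N_n\not\cong KG$. By Lemma 2 it has $\Omega^2N_n\cong N_n$. So period two confines nothing, and one may look for a counterexample instead.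

The one mechanism for non-algebraicity seen so far is that $\Omega K$ is invertible for $\otimes$ modulo projectives, and of infinite order. One would try to transplant it: take $R$ free over $\langle x\rangle$ and a module $W$ whose powers run away, and study $W\otimes R$, which is free over $\langle x\rangle$, hence periodic where it matters. But $W=\Omega K$ fails precisely here: $(\Omega K)^{\otimes n}\otimes R\cong\Omega^nR\oplus(\text{projective})$, and the non-projective part of $\Omega^2R$ is that of $R$. Tensoring with $R$ destroys the infinite order. We need a $W$ that still runs away after being tensored with $R$, and a way to detect this.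

The plan is as follows. A functor $F$ (restriction to $H=\langle y\rangle$ modulo projectives, remembering $x$) is the detector, and some $R_0$, free over $\langle x\rangle$, has the unit as a summand of $F(R_0)$. The runaway module $V$ will again be a first syzygy of the unit, but in another category, built on $SL_2$-modules, where the syzygy of the unit has infinite order in a way that $F$ can see.

## 3. The functor $F$

From now on $p\ge5$, $H=\langle y\rangle$, and "$A\mid B$" means that $A$ is isomorphic to a direct summand of $B$. In $\mathrm{stmod}(KH)$ maps are taken modulo those factoring through projectives.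

**Definition ($\mathcal T_K$ and $F$).** Objects of $\mathcal T=\mathcal T_K$ are pairs $(U,\alpha)$ with $U\in\mathrm{stmod}(KH)$ and $\alpha$ an automorphism of $U$ in $\mathrm{stmod}(KH)$. Morphisms are $f\in\underline{\mathrm{Hom}}_H(U,U')$ with $f\alpha=\alpha'f$. The tensor product is $(U\otimes U',\alpha\otimes\alpha')$ and the unit is $1=(K,\mathrm{id})$. Put $F(M)=(M|_H,[x])$.

An idempotent commuting with $\alpha$ splits in $\mathrm{stmod}(KH)$ and $\alpha$ restricts to both parts. So $\mathcal T$ is Hom-finite with split idempotents, hence Krull–Schmidt; it is symmetric monoidal. A map $K\to KH\to K$ is zero, so $\mathrm{End}(1)=K$. The functor $F$ is additive and monoidal and kills projectives.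

**Maps from and to the unit.** Let $N_H=\sum_iy^i=(y-1)^{p-1}$. A map $K\to T$ is an element $u\in T^H$. It factors through a projective exactly when $u\in N_HT$, since $(KH)^H=N_HKH$ and since $u=N_Hw$ gives $K\to KH\to T$, $1\mapsto N_H$, $1\mapsto w$. Therefore maps $1\to F(T)$ are classes modulo $N_HT$ of
$$u\in T^H\quad\text{with}\quad(x-1)u\in N_HT. \tag{1}$$
Dually, maps $F(T)\to1$ are classes modulo $N_HT^*$ of $\varphi\in(T^*)^H$ with $(x-1)\varphi\in N_HT^*$. (The condition is $\varphi\circ x-\varphi\in N_HT^*$, i.e. $(x^{-1}-1)\varphi\in N_HT^*$; apply $-x$.) The composite is the scalar $\varphi(u)$.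

**Lemma 3.** In a Hom-finite $K$-linear category with split idempotents and $\mathrm{End}(1)=K$, the multiplicity of $1$ in $B$ is the rank of the pairing $\mathrm{Hom}(1,B)\times\mathrm{Hom}(B,1)\to\mathrm{End}(1)=K$.

*Proof.* Write $B=1^m\oplus B'$ with $1\nmid B'$. The pairing is the orthogonal sum of the perfect pairing for $1^m$ and that for $B'$. The latter is zero, since a non-zero composite $1\to B'\to1$ would split off $1$. $\square$

**The object $Q$.** Put $Q=(J_{p-1},\mathrm{id})$. Since $J_{p-1}=\Omega K$ over $H$, we have $\underline{\mathrm{End}}(J_{p-1})=\underline{\mathrm{End}}(K)=K$. In characteristic $p$ the only $c\in K$ with $c^p=1$ is $1$, so any $(J_{p-1},\alpha)$ with $\alpha^p=1$ is $Q$. As $\Omega K\otimes\Omega K\cong\Omega^2K\cong K$ in $\mathrm{stmod}(KH)$, we get $Q\otimes Q\cong1$; and $Q\not\cong1$ as $J_{p-1}\not\cong J_1$.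

For example, for the $KG$-module $\Omega K$ we have $\Omega K|_H\cong J_{p-1}\oplus(\text{free})$, so $F(\Omega K)\cong Q$: the detector sees $\Omega K$ as an object of order two. Further, $F(K[G/\langle x\rangle])=0$. The obvious module free over $\langle x\rangle$ and not over $H$ is $T=K[G/H]=K[X]/X^p$. Here $N_H$ acts as $0$ on $T$ and $T^*$, so (1) says $Xu=0$, i.e. $u\in X^{p-1}T$, while $\varphi$ must kill $XT$. Then $\varphi(u)=0$ and $1\nmid F(K[G/H])$. We need a module where $x$ fixes $u$ only modulo $N_HT$.

## 4. The modules $R_0$, $V$ and $M=V\otimes R_0$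

**Definition ($R_0$).** $R_0$ is free over $K[X]/X^p$ on $h_0,\dots,h_{p-2},g$, with $Yh_i=h_{i+1}$ for $i\le p-3$, $Yh_{p-2}=Xg$ and $Yg=0$.

Then $Y^p=0$, $Y^{p-1}h_0=Xg$, $\dim R_0=p^2$. The $Y$-strings are
$$X^ah_0\to X^ah_1\to\cdots\to X^ah_{p-2}\to X^{a+1}g\ (0\le a\le p-2),\qquad X^{p-1}h_0\to\cdots\to X^{p-1}h_{p-2}\to0,\qquad g\to0 .$$

**Lemma 4.** $F(R_0)\cong1\oplus Q$.

*Proof.* The vector $g$ is $H$-fixed and $(x-1)g=Xg=Y^{p-1}h_0\in N_HR_0$, so $g$ is a map $1\to F(R_0)$. Let $\varphi$ be $1$ on $g$ and zero on $X^ag$ $(a\ge1)$ and on all $X^ah_i$. It kills $XR_0$ and $YR_0$, so it is a $G$-map $R_0\to K$ and gives $F(R_0)\to1$. As $\varphi(g)=1$, $1\mid F(R_0)$. By the strings above, $R_0|_H\cong J_p^{\,p-1}\oplus J_{p-1}\oplus J_1$, so the complement of $1$ is $(J_{p-1},\alpha')$ with $\alpha'^p=1$, which is $Q$. $\square$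

For the second module put $E(N)=\sum_{i<p}N^i/i!$. If $N^p=0$, then $E(N)E(-N)=1$ and $(E(N)-1)^p=0$, so $E(N)^p=1$.

**Definition ($\mathcal R$ and $V$).** Let $Z=K[z]/z^p$, $A=K[s,t]/(s^p,t^p)=\bigoplus_jA_j$ (graded by degree in $s,t$) and $\mathcal R=Z\otimes A$. The group $SL_2$ acts by algebra automorphisms with $L(1)=\langle s,t\rangle$ the natural module and $z$ fixed. Let $\omega$ be the symplectic form with $\omega(s,t)=1$, and for $v\in L(1)$ let $\partial_v$ be the $Z$-linear derivation of $\mathcal R$ with $\partial_v(w)=\omega(v,w)$ for $w\in L(1)$; so $\partial_s$, in this notation, is $\partial/\partial t$. To avoid confusion we write from now on only the ordinary partial derivatives, denoted $\partial_s,\partial_t$: the vector $s$ gives $\partial_t$ and the vector $t$ gives $-\partial_s$. Define $a:L(1)\otimes\mathcal R\to\mathcal R$ by letting $s,t$ act as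
$$x_+=s+z\partial_t,\qquad x_-=t-z\partial_s .$$
Finally $V=(z,s,t)\subset\mathcal R$ is the kernel of $\varepsilon:\mathcal R\to K$, evaluation at $0$.

The ideal $(s^p,t^p)$ is stable under $SL_2$ and under both derivatives, so all is well defined. The assignment of derivations to vectors is $SL_2$-equivariant because $\omega$ is invariant, so $a$ is an $SL_2$-map. Since $[s,-z\partial_s]=z$ and $[z\partial_t,t]=z$,
$$[x_+,x_-]=2z .$$
As $s$ and $z\partial_t$ commute, $x_+^p=s^p+z^p\partial_t^p=0$. Moreover $x_\pm\mathcal R\subset V$, and $V$ is $SL_2$-stable with $\dim V=p^3-1$.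

Let $\mathbf u\in SL_2(\mathbb F_p)$ be $s\mapsto s$, $t\mapsto t+s$, of order $p$. Let $G$ act on $\mathcal R$ and $V$ by $y=\mathbf u$, $x=E(x_+)$. These commute: $\mathbf u\,a(s\otimes f)=a(\mathbf us\otimes\mathbf uf)=a(s\otimes\mathbf uf)$.

Put $M=V\otimes R_0$. Everything is defined over $\mathbb F_p$. Since $R_0$ is free over $\langle x\rangle$, so is $M$, and Lemma 2 applies to every indecomposable non-projective summand of $M$.

## 5. Theorem 1 from two statements on the multiplicity of $1$

**Proposition 5.** Let $p\ge5$.
(a) For every field $K$ of characteristic $p$ and all $m>n\ge0$, $1\nmid F(V^{\otimes m}\otimes V^{*\otimes n})$ in $\mathcal T_K$.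
(b) Over an algebraically closed field $k$ of characteristic $p$, the multiplicity of $1$ in $F(V\otimes V^*)\otimes(1\oplus Q)$ is at most $1$.

Statement (a) says that $V$ runs away as seen by $F$. We now deduce Theorem 1; Sections 6–10 prove Proposition 5. We use freely that if $1\mid B\oplus B'$ then $1\mid B$ or $1\mid B'$.

**Step 1: choice of $D$.** Over $\mathbb F_p$, $p\nmid\dim V$, so $\mathbb F_p\mid V\otimes V^*$. Hence $1\mid F(V\otimes V^*)\otimes(1\oplus Q)\cong F(M)\otimes F(V^*)$, and there is an indecomposable summand $D$ of $M$ with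
$$1\mid F(D)\otimes F(V^*). \tag{2}$$
This persists over every $K$: the vector and functional expressing it by (1) can be extended to $K$. So $F(D_K)\ne0$ and $D_K$ is non-projective. Clearly $\dim D\le p^2(p^3-1)$.

**Step 2: $D$ is absolutely indecomposable.** The aim is $\mathrm{End}(D)/\mathrm{rad}=\mathbb F_p$. This quotient is a finite division ring, so a field $\mathbb F_{p^f}$. Let $k=\overline{\mathbb F}_p$. Then $\mathrm{End}(D_k)=\mathrm{End}(D)\otimes k$, and modulo the nilpotent ideal $\mathrm{rad}\otimes k$ it is $\mathbb F_{p^f}\otimes k\cong k^f$. Lift its primitive idempotents $\bar e_1,\dots,\bar e_f$ to orthogonal idempotents $e_i$ with sum $1$. Then $D_k=D_1\oplus\cdots\oplus D_f$, where $D_i=e_iD_k$ is indecomposable.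

Let $\gamma$ be the Frobenius automorphism of $k$. It permutes the $\bar e_i$, $\gamma(\bar e_i)=\bar e_{\pi(i)}$, and transitively: the sum over an orbit is a $\gamma$-fixed idempotent, so it lies in the field $\mathbb F_{p^f}$ and equals $1$. The semilinear $G$-map $\gamma\otimes1$ of $D_k=k\otimes D$ carries $D_i$ onto $\gamma(e_i)D_k$. Since $\gamma(e_i)$ and $e_{\pi(i)}$ agree modulo a nilpotent ideal, they are conjugate and $\gamma(e_i)D_k\cong D_{\pi(i)}$.

By (2) over $k$, $1\mid F(D_i\otimes V_k^*)$ for some $i$. Let $u,\varphi$ be as in (1) with $\varphi(u)=1$, and let $\Gamma=\gamma\otimes1$ on $D_k\otimes V_k^*=k\otimes(D\otimes V^*)$, a semilinear bijection commuting with $G$. Then $\Gamma u$ and $\gamma\varphi\Gamma^{-1}$ satisfy the same conditions for $\gamma(e_i)D_k\otimes V_k^*$, with value $\gamma(1)=1$. So $1\mid F(D_{\pi(i)}\otimes V_k^*)$, and by transitivity this holds for all indices. The multiplicity of $1$ in $F(D_k)\otimes F(V_k^*)$ is thus at least $f$. But this object is a summand of $F(M_k)\otimes F(V_k^*)\cong F(V_k\otimes V_k^*)\otimes(1\oplus Q)$, so by (b) $f\le1$.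 Hence $\mathrm{End}(D)=\mathbb F_p\oplus\mathrm{rad}$, and $\mathrm{End}(D_K)=K\oplus(\mathrm{rad}\otimes K)$ is local for every $K$ of characteristic $p$. So $D_K$ is absolutely indecomposable.

**Step 3: periodicity.** $D_K$ is an indecomposable non-projective summand of $M_K$, so $p\mid\dim D_K$ and $\Omega^2D_K\cong D_K$ by Lemma 2.

**Step 4: $D_K$ is not algebraic.** Suppose it is. Only finitely many indecomposable $KG$-modules occur in the powers $D_K^{\otimes n}$, so only finitely many indecomposable objects of $\mathcal T_K$ occur as summands of the $F(D_K)^{\otimes n}$. By (2), $1\mid F(D_K)^{\otimes n}\otimes F(V^*)^{\otimes n}$, so $F(D_K)^{\otimes n}$ has an indecomposable summand $\mathcal W_n$ with $1\mid\mathcal W_n\otimes F(V^*)^{\otimes n}$. By finiteness $\mathcal W_m\cong\mathcal W_n$ for some $m>n\ge1$. So $\mathcal W_n\mid F(D_K)^{\otimes m}$, and as $F(D_K)\mid F(V)\otimes(1\oplus Q)$,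
$$1\ \big|\ F(D_K)^{\otimes m}\otimes F(V^*)^{\otimes n}\ \big|\ F(T)\otimes(1\oplus Q)^{\otimes m},\qquad T=V^{\otimes m}\otimes V^{*\otimes n}.$$
As $Q\otimes Q\cong1$, $(1\oplus Q)^{\otimes m}$ is a sum of copies of $1$ and $Q$. So $1\mid F(T)$, or $1\mid F(T)\otimes Q$. In the second case $Q\mid F(T)$, whence $1\cong Q\otimes Q\mid F(T\otimes T)\cong F(V^{\otimes2m}\otimes V^{*\otimes2n})$. Both contradict (a). This proves Theorem 1 given Proposition 5.

## 6. Tilting modules of $SL_2$ and the category $\mathrm{Ver}_p$

From here on everything is over an algebraically closed field $k$ of characteristic $p\ge5$. A *tilting module* of $SL_2$ is one that has a filtration with subquotients $\nabla(j)=S^jL(1)$ and one with subquotients $\nabla(j)^*$. We use these facts (S. Donkin, *Math. Z.* 212 (1993); Jantzen, *Representations of Algebraic Groups*, II.E). Tilting modules are closed under $\otimes$, duals, sums and summands. The indecomposable ones are $T(j)$, $j\ge0$, where $T(j)$ has highest weight $j$ with multiplicity one. A tilting module is determined up to isomorphism by its character.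 And $T(j)=L(j)=S^jL(1)$ for $j\le p-1$. Consequently each $T(j)$ is self-dual, and comparing characters,
$$L(1)\otimes L(i)\cong L(i+1)\oplus L(i-1)\qquad(1\le i\le p-2). \tag{3}$$

*Restriction to $\langle\mathbf u\rangle$.* On $S^iL(1)$ with $i\le p-1$, $\mathbf u=\exp(s\partial_t)$ and $s\partial_t$ is a single nilpotent Jordan block, so $L(i)|_{\langle\mathbf u\rangle}=J_{i+1}$. For $j\ge p-1$, $T(j)$ is a summand of $L(p-1)\otimes L(1)^{\otimes(j-p+1)}$ (compare highest weights), so $T(j)|_{\langle\mathbf u\rangle}$ is free. For $j\le p-2$ it is not free. Hence for $j\ge p-1$ and $T$ tilting, $T(j)\otimes T$ is a sum of $T(i)$'s with $i\ge p-1$.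

For example, $T(p)=L(1)\otimes L(p-1)$. Both $\nabla(p)$ and $\nabla(p-2)$ occur once in the product, so otherwise $L(p-2)$ would split off; but the product is free over $\langle\mathbf u\rangle$ and $J_{p-1}$ is not.

**Definition ($\mathrm{Ver}_p$).** Call a map of tilting modules *negligible* if it factors through a sum of $T(j)$'s with $j\ge p-1$. These maps form a tensor ideal. $\mathrm{Ver}_p$ is the quotient category, $T\mapsto\overline T$ the (symmetric monoidal) quotient functor, and $L_i=\overline{L(i-1)}$ for $1\le i\le p-1$.

For $i\le p-1$, $\mathrm{id}_{L(i-1)}$ is not negligible by Krull–Schmidt, and $\mathrm{Hom}(L(i),L(j))=\delta_{ij}k$. So $\mathrm{Ver}_p$ is a semisimple rigid symmetric monoidal category with simple objects $1=L_1,\dots,L_{p-1}$, each with endomorphism ring $k$. By (3), with $L_0=L_p=0$,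
$$L_2\otimes L_i\cong L_{i-1}\oplus L_{i+1},\qquad L_{p-1}\otimes L_i\cong L_{p-i}. \tag{4}$$
The second formula is clear for $i=1$ and follows from the first for $i=2$. If it holds for $i-1$ and $i$, tensor $L_{p-1}\otimes L_i\cong L_{p-i}$ with $L_2$: on the left $L_{p-i+1}\oplus L_{p-1}\otimes L_{i+1}$, on the right $L_{p-i-1}\oplus L_{p-i+1}$; cancel. In particular $L_{p-1}\otimes L_{p-1}\cong1$.

For $p=5$ the simples are $L_1,\dots,L_4$, with $L_2\otimes L_2=L_1\oplus L_3$, $L_2\otimes L_3=L_2\oplus L_4$, $L_2\otimes L_4=L_3$. The last formula reflects $J_2\otimes J_4=J_3\oplus J_5$ with the free block dropped.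

A consequence to keep in mind: $\overline{S^nL(1)}=L_{n+1}$ for $n\le p-2$ but $\overline{S^{p-1}L(1)}=0$. "Polynomials in $s,t$" become finite in $\mathrm{Ver}_p$ without any relation being imposed.

## 7. Tilting modules with an action of $L(1)$, and the comparison with $F$

**Definition ($\mathcal C$, $\mathcal D$, $\mathcal C_0$).** Objects of $\mathcal C$ are pairs $(T,a)$ with $T$ tilting and $a:L(1)\otimes T\to T$ an $SL_2$-map. Objects of $\mathcal D$ are pairs $(E,a)$ with $E\in\mathrm{Ver}_p$ and $a:L_2\otimes E\to E$. Morphisms commute with $a$. In both, the tensor product carries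
$$a_{E\otimes E'}=a_E\otimes1+(1\otimes a_{E'})(\sigma\otimes1), \tag{5}$$
with $\sigma$ the symmetry, and the unit has $a=0$. $\mathcal C_0\subset\mathcal C$ consists of the objects for which $x_+:=a(s\otimes-)$ satisfies $x_+^p=0$.

In $\mathcal C$, (5) reads $v(e\otimes e')=ve\otimes e'+e\otimes ve'$. By naturality of $\sigma$ and the hexagon identity, associativity and symmetry are morphisms of the category. The dual $E^*$ carries the unique $a_{E^*}$ with
$$\mathrm{ev}(a_{E^*}\otimes1)=-\mathrm{ev}(1\otimes a_E)(\sigma\otimes1)\quad\text{on }L_2\otimes E^*\otimes E, \tag{6}$$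
i.e. the one making $\mathrm{ev}$ a morphism (similarly in $\mathcal C$).

*Then $\mathrm{coev}$ is a morphism.* We must show that $a_{E\otimes E^*}(1\otimes\mathrm{coev}):L_2\to E\otimes E^*$ vanishes. Pass to the adjoint map $L_2\otimes E\to E$ by applying $(1\otimes\mathrm{ev})(-\otimes1_E)$. The first summand of (5) contributes $a_E$ by the zig-zag identity. The second contributes, by (6),
$$-(1\otimes\mathrm{ev})(1\otimes1\otimes a_E)\bigl(\sigma_{L_2,E\otimes E^*}(1\otimes\mathrm{coev})\otimes1\bigr).$$
By naturality $\sigma_{L_2,E\otimes E^*}(1\otimes\mathrm{coev})=\mathrm{coev}\otimes1$, so this is $-(1\otimes\mathrm{ev})(1\otimes1\otimes a_E)(\mathrm{coev}\otimes1\otimes1)=-a_E$. The sum is $0$.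

So $\mathcal C$ and $\mathcal D$ are rigid symmetric monoidal. $\mathcal D$ is abelian of finite length with finite-dimensional Hom spaces, hence Krull–Schmidt. The forgetful functor to $\mathrm{Ver}_p$ is exact, faithful and monoidal, so $\otimes$ and duality are exact in $\mathcal D$. The functor $(T,a)\mapsto(\overline T,\overline a)$ is symmetric monoidal and compatible with duals.

An object $T\in\mathcal C_0$ gets a $G$-action $y=\mathbf u$, $x=E(x_+)$, commuting since $\mathbf us=s$. On $T^*$, $x_+$ acts as $-x_+^t$, and $E(-x_+^t)=(E(x_+)^{-1})^t$. So $T^*\in\mathcal C_0$, with the contragredient $G$-action. The module $L(p-2)$ with $a=0$ lies in $\mathcal C_0$; here $x$ acts trivially, so $F(L(p-2))=Q$.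

*$\mathcal R$ and $V$ lie in $\mathcal C_0$.* We have $A_j=L(j)$ for $j\le p-1$. The space $A_{2p-2}=k\,s^{p-1}t^{p-1}$ is one-dimensional, hence trivial for $SL_2$, and the product $A_j\times A_{2p-2-j}\to A_{2p-2}$ is perfect (look at monomials). So $A_j\cong L(2p-2-j)$ for $j\ge p-1$. Thus $\mathcal R$ and $V$ are sums of modules $L(i)$ with $i\le p-1$.

For $T\in\mathcal C_0$ we now have two multiplicities of the unit: in $F(T)\in\mathcal T$ and in $\overline T\in\mathcal D$. One inequality holds, for all tensor products. Note that on a tensor product the diagonal $x$ is $\prod E(X_i)$, which need not be $E(\sum X_i)$; weights will take care of the difference.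

**Lemma 6 (comparison).** Let $T=T_1\otimes\cdots\otimes T_r$ with $T_i\in\mathcal C_0$ and $G$ acting diagonally. The multiplicity of $1$ in $F(T)$ is at most the multiplicity of $1$ in $\overline T\in\mathcal D$.

*Proof.* **Step 1: describe maps $1\to F(T)$.** Write $T=T_0\oplus T_{neg}$ as $SL_2$-modules, with $T_0$ a sum of $L(i)$'s, $i\le p-2$, and $T_{neg}$ a sum of $T(j)$'s, $j\ge p-1$. Let $\mathrm{pr}_0:T\to T_0$ be the projection. $N_H=(\mathbf u-1)^{p-1}$ kills $T_0$, whose Jordan blocks have size at most $p-1$, and $T_{neg}$ is $H$-free. So $N_HT=T_{neg}^H$. By (1), a map $1\to F(T)$ is given by a unique $u\in T_0^H$ with $(x-1)u\in T_{neg}^H$. As $(x-1)u$ is $H$-fixed anyway, the condition is $\mathrm{pr}_0((x-1)u)=0$.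

**Step 2: take the part of lowest weight.** $T_0^H$ is spanned by highest weight vectors, since $L(i)^{\mathbf u}$ is the line of $s^i$. Write $u=\sum_{w\ge0}u^{(w)}$ by weights, where $s$ has weight $1$. Let $X_i$ be $x_+$ acting on the $i$-th factor. Then
$$x-1=\prod_iE(X_i)-1=X_T+X',\qquad X_T=\sum_iX_i=a_T(s\otimes-),$$
where $X_T$ raises weights by $1$ and $X'$, a combination of monomials of degree at least $2$ in the $X_i$, raises them by at least $2$. The weight $1$ part of $\mathrm{pr}_0((x-1)u)=0$ is therefore $\mathrm{pr}_0(X_Tu^{(0)})=0$.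

**Step 3: from $s$ to all of $L(1)$.** $u^{(0)}$ lies in a sum of copies of $L(0)$, so it is $SL_2$-invariant, and $v\mapsto\mathrm{pr}_0\,a_T(v\otimes u^{(0)})$ is an $SL_2$-map on $L(1)$. It kills $s$ and $L(1)$ is simple, so it is zero. Hence $v\mapsto a_T(v\otimes u^{(0)})$ has image in $T_{neg}$ and is negligible. So $\overline{u^{(0)}}\in\mathrm{Hom}_{\mathcal D}(1,\overline T)$.

**Step 4: dualize and compare pairings.** The same argument for $T^*=\bigotimes T_i^*=T_0^*\oplus T_{neg}^*$ sends a map $F(T)\to1$, given by a unique $\varphi\in(T_0^*)^H$, to $\overline{\varphi^{(0)}}\in\mathrm{Hom}_{\mathcal D}(1,\overline T^*)=\mathrm{Hom}_{\mathcal D}(\overline T,1)$. As $u$ and $\varphi$ have only weights $\ge0$ and weights $w,w'$ pair to zero unless $w+w'=0$, we get $\varphi(u)=\varphi^{(0)}(u^{(0)})$, which is also the composite of $\overline{u^{(0)}}$ and $\overline{\varphi^{(0)}}$. So the pairing in $\mathcal T$ is the pull-back of the pairing in $\mathcal D$ along linear maps, and its rank is not larger. Lemma 3 finishes the proof. $\square$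

*Example.* Let $S=k[s,t]/(s,t)^{p-1}=\bigoplus_{j\le p-2}L(j)$ with $a$ = multiplication. Here $T_{neg}=0$, $S^H=\langle1,s,\dots,s^{p-2}\rangle$, and $x-1=E(s)-1$ is $s$ times a unit. So $\mathrm{Hom}(1,F(S))$ is the line of $s^{p-2}$, whose weight $0$ part is zero. Thus $u\mapsto\overline{u^{(0)}}$ need not be injective; only ranks of pairings are compared.

## 8. The central element $\zeta$ and the algebra $\mathcal U$

The rest of the proof lives in a subcategory $\mathcal E$ of $\mathcal D$ in which $\overline V$ is the first syzygy of $1$. Let $c:1\to L_2\otimes L_2$ be the class of the invariant $s\otimes t-t\otimes s$, so $\sigma c=-c$. For $E\in\mathcal D$ put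
$$\zeta_E=a(1\otimes a)(c\otimes1):E\to E .$$
It is natural in $E$ (for morphisms of $\mathcal D$); for images of objects of $\mathcal C$ it is the class of $[x_+,x_-]$. For example $\zeta=2z$ on $\overline{\mathcal R}$, and $\zeta=0$ on $\overline S$.

**Lemma 7.** $\zeta_{E\otimes E'}=\zeta_E\otimes1+1\otimes\zeta_{E'}$ and $\zeta_{E^*}=-\zeta_E^*$.

*Proof.* Let $a^1,a^2$ be the summands of (5). Acting on different factors commutes up to interchanging the two copies of $L_2$: $a^2(1\otimes a^1)=a^1(1\otimes a^2)(\sigma_{L_2,L_2}\otimes1)$, since both sides are $a_E\otimes a_{E'}$ preceded by the same permutation of factors. So $a^2(1\otimes a^1)(c\otimes1)=-a^1(1\otimes a^2)(c\otimes1)$, the cross terms cancel, and the remaining terms are the two claimed. Naturality for the morphism $\mathrm{ev}$ and $\zeta_1=0$ give $\mathrm{ev}(\zeta_{E^*}\otimes1)=-\mathrm{ev}(1\otimes\zeta_E)$. $\square$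

**Definition ($\mathcal E$).** $\mathcal E\subset\mathcal D$ is the full subcategory of those $E$ for which $\zeta_E$ is an endomorphism in $\mathcal D$ and $\zeta_E^p=0$.

It contains $1$. It is closed under subquotients and sums by naturality, and under duals and tensor products by Lemma 7, since $(\zeta_E\otimes1+1\otimes\zeta_{E'})^p=\zeta_E^p\otimes1+1\otimes\zeta_{E'}^p$ in characteristic $p$. It contains $\overline{\mathcal R}$ and $\overline V$, and $\mathrm{Ver}_p$ via $a=0$. In other words, $\mathcal E$ is the category of finite length modules over the graded algebra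
$$\mathcal U=T(L_2)/([L_2,\zeta],\zeta^p)\quad\text{in ind-}\mathrm{Ver}_p,$$
where $\zeta\in T^2(L_2)$ is the image of $c$. For $W\in\mathrm{Ver}_p$ the free module $\mathcal U\otimes W$ satisfies
$$\mathrm{Hom}(\mathcal U\otimes W,E)=\mathrm{Hom}_{\mathrm{Ver}_p}(W,E)\qquad(E\in\mathcal E). \tag{7}$$
The right side is exact in $E$. So, once $\mathcal U$ is known to have finite length, $\mathcal U\otimes W$ is projective in $\mathcal E$.

**Lemma 8.** $\mathcal U/\zeta\mathcal U$ has length $p-1$, and $\mathcal U$ has length at most $p(p-1)$.

*Proof.* Since $p$ is odd, $\mathrm{im}(1-\sigma)=\mathrm{im}(c)$ in $L_2\otimes L_2$: both are the image of the summand $\Lambda^2L(1)$. So $\mathcal U/\zeta\mathcal U=T(L_2)/(c)$ is in degree $n$ the quotient $L_2^{\otimes n}/\sum_i\mathrm{im}(1-\sigma_i)$, where $\sigma_i$ interchanges the factors $i$ and $i+1$. As these transpositions generate $S_n$ and $1-\pi\pi'=(1-\pi)+\pi(1-\pi')$ with $\pi(1-\pi')=(1-\pi')-(1-\pi)(1-\pi')$, this is the object of coinvariants of $S_n$. For $n\le p-1$ it is the image of the symmetrizer $\frac1{n!}\sum\pi$. The quotient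 functor preserves images of idempotents, so this is $\overline{S^nL(1)}$, i.e. $L_{n+1}$ for $n\le p-2$ and $0$ for $n=p-1$. The algebra is generated in degree $1$, so it is $0$ in all degrees $n\ge p-1$. Its length is $p-1$.

As $\zeta$ is central in $\mathcal U$, multiplication by $\zeta^i$ makes $\zeta^i\mathcal U/\zeta^{i+1}\mathcal U$ a quotient of $\mathcal U/\zeta\mathcal U$. As $\zeta^p=0$, the bound follows. $\square$

## 9. $\overline{\mathcal R}$ is projective and $\overline V$ is an invertible syzygy

**Proposition 9.** $\overline{\mathcal R}=\mathcal U_1\oplus\mathcal U_2$ in $\mathcal E$ with $\mathcal U_1=\bigoplus_{j\le p-2}Z\otimes\overline{A_j}\cong\mathcal U$ and $\mathcal U_2=\bigoplus_{j\ge p}Z\otimes\overline{A_j}\cong\mathcal U\otimes L_{p-1}$. In particular $\overline{\mathcal R}$ is projective.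

*Proof.* **Step 1: the decomposition.** The map $a$ sends $L(1)\otimes Z\otimes A_j$ to $Z\otimes(A_{j+1}\oplus A_{j-1})$, and $\overline{A_{p-1}}=\overline{L(p-1)}=0$. So nothing connects degrees below $p-1$ to degrees above it. Each of $\mathcal U_1,\mathcal U_2$ has $p-1$ values of $j$ with $\overline{A_j}$ simple, hence length $p(p-1)$.

**Step 2: generation.** Multiplication $L(1)\otimes A_j\to A_{j+1}$ is surjective. For $0\le j\le p-3$ or $p\le j\le2p-3$ its source is $L(1)\otimes L(i)$ with $i\le p-2$, which is semisimple. So the surjection splits and is still surjective in $\mathrm{Ver}_p$. Let $B\subset\mathcal U_1$ be the subobject generated by $\overline{A_0}$. It is stable under $\zeta=2z$, so $Z\otimes\overline{A_0}\subset B$. Suppose $Z\otimes\overline{A_i}\subset B$ for all $i\le j$, where $j\le p-3$. The image of $a$ on $L_2\otimes Z\otimes\overline{A_j}$ lies in $B$, and its component in $Z\otimes\overline{A_{j-1}}$ lies in $B$. Hence so does its component in $Z\otimes\overline{A_{j+1}}$, which is everything. So $\mathcal U_1$ is generated by $\overline{A_0}=1$. In the same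 way $\mathcal U_2$ is generated by $\overline{A_p}=L_{p-1}$; the component of $a$ from degree $p$ to degree $p-1$ is zero.

**Step 3: count.** By (7) there are surjections $\mathcal U\to\mathcal U_1$ and $\mathcal U\otimes L_{p-1}\to\mathcal U_2$. By (4) each $L_i\otimes L_{p-1}$ is simple, so by Lemma 8 both sources have length at most $p(p-1)$, the length of the targets. So both are isomorphisms. $\square$

Here are the consequences we shall use.

**(i) Projectives.** $\mathcal E$ has enough projectives, via $\mathcal U\otimes E\to E$, so every projective $P$ is a summand of $\mathcal U\otimes P$, the free module on the underlying object. If $P$ is projective, so is $P\otimes E$, since $\mathrm{Hom}(P\otimes E,-)=\mathrm{Hom}(P,-\otimes E^*)$ is exact.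

**(ii) Restriction to $\zeta$.** From now on also regard $Z$ as $k[\zeta]/\zeta^p$. Every $E\in\mathcal E$ is a $Z$-module in $\mathrm{Ver}_p$ via $\zeta_E$, and $\mathcal E$-morphisms are $Z$-linear. Since $E=\bigoplus_iL_i\otimes\mathrm{Hom}(L_i,E)$, the $Z$-modules in $\mathrm{Ver}_p$ are just families of $p-1$ ordinary $k[\zeta]/\zeta^p$-modules; their projectives are the free ones. $\mathcal U\cong\mathcal U_1$ is $Z$-free, so every projective of $\mathcal E$ is $Z$-projective. The $L_i$ with $\zeta=0$ are not $Z$-projective, hence not projective in $\mathcal E$, and no projective of $\mathcal E$ has $1$ as a summand.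

**(iii) Lengths.** The ideal $\mathcal U_{>0}$ is nilpotent, so the simple objects of $\mathcal E$ are the $L_i$ (with $a=0$), and lengths in $\mathcal E$ and $\mathrm{Ver}_p$ agree. As $\mathrm{Hom}(\mathcal U\otimes L_i,L_j)=\delta_{ij}k$, $\mathcal U\otimes L_i$ is the projective cover of $L_i$. Its length is at least $p(p-1)$ since $L_j\otimes L_i\ne0$. Every non-zero projective has some $\mathcal U\otimes L_i$ as a summand, so has length at least $p(p-1)$.

**(iv) $\mathcal R\cong\mathcal R^*$ in $\mathcal C$, so $\overline{\mathcal R}^*$ is projective.** Let $B(f,g)$ be the coefficient of $(zst)^{p-1}$ in $fg$, and $B'(f,g)=B(f,\tau g)$ with $(\tau g)(z,s,t)=g(-z,-s,-t)$. Both are non-degenerate and $SL_2$-invariant ($\tau$ is a sign on each $z^iA_j$). A derivative $\partial_s(fg)$ contains no $s^{p-1}$, so $\partial_s$ is skew for $B$, and likewise $\partial_t$. Therefore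
$$B(x_+f,g)=-B(f,(-s+z\partial_t)g),\qquad B(x_-f,g)=-B(f,(-t-z\partial_s)g),$$
while $\tau x_+\tau^{-1}=-s+z\partial_t$ and $\tau x_-\tau^{-1}=-t-z\partial_s$. So $B'(x_\pm f,g)+B'(f,x_\pm g)=0$, which says that $f\mapsto B'(f,-)$ is an isomorphism $\mathcal R\to\mathcal R^*$ in $\mathcal C$.

**(v) $\overline V\otimes\overline V^*\cong1\oplus(\text{projective})$.** The sequence $0\to V\to\mathcal R\xrightarrow{\varepsilon}k\to0$ is in $\mathcal C$ (as $x_\pm\mathcal R\subset V$) and splits over $SL_2$, so
$$0\to\overline V\to\overline{\mathcal R}\to1\to0 \tag{8}$$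
is exact in $\mathcal E$: $\overline V$ is a syzygy of $1$. Apply Schanuel's lemma to
$$0\to\overline V\otimes\overline V^*\to\overline{\mathcal R}\otimes\overline V^*\to\overline V^*\to0,\qquad0\to1\to\overline{\mathcal R}^*\to\overline V^*\to0 .$$
This gives $\overline V\otimes\overline V^*\oplus\overline{\mathcal R}^*\cong1\oplus\overline{\mathcal R}\otimes\overline V^*$. By (ii), $1\nmid\overline{\mathcal R}^*$, so $1\mid\overline V\otimes\overline V^*$, and cancelling $1$ shows that the complement is a summand of the projective $\overline{\mathcal R}\otimes\overline V^*$.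

**(vi) The stable category.** Let $\underline{\mathcal E}$ be $\mathcal E$ modulo morphisms factoring through projectives. By (i) it is symmetric monoidal. By (ii) $\mathrm{id}_1$ does not factor through a projective, so $\underline{\mathrm{End}}(1)=k$. By (v) $\overline V$ is invertible with inverse $\overline V^*$. An object is zero in $\underline{\mathcal E}$ if and only if it is projective. By (ii) there is an induced functor from $\underline{\mathcal E}$ to the stable category of $Z$-modules in $\mathrm{Ver}_p$.

**Proof of Proposition 5(b).** As $Q=F(L(p-2))$, Lemma 6 applied to $V\otimes V^*$ and $V\otimes V^*\otimes L(p-2)$ bounds the multiplicity by the sum of the multiplicities of $1$ in $\overline V\otimes\overline V^*\cong1\oplus(\text{projective})$ and in $\overline V\otimes\overline V^*\otimes L_{p-1}\cong L_{p-1}\oplus(\text{projective})$. By (ii) and $L_{p-1}\not\cong1$, the sum is $1+0$. $\square$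

## 10. $\overline V$ has infinite order

**Proposition 10.** For $m>n\ge0$, $1$ is not a direct summand of $\overline V^{\otimes m}\otimes\overline V^{*\otimes n}$ in $\mathcal E$ (equivalently in $\mathcal D$).

*Proof.* **Step 1: reduce to a stable isomorphism $\overline V^{\otimes l}\cong1$.** Suppose $1$ is a summand and put $l=m-n\ge1$. In $\underline{\mathcal E}$ the object is $\overline V^{\otimes l}$, so $\overline V^{\otimes l}\cong1\oplus Y$. Tensor with $\overline V^{*\otimes l}$: $1\cong\overline V^{*\otimes l}\oplus(Y\otimes\overline V^{*\otimes l})$. As $\underline{\mathrm{End}}(1)=k$ has only the idempotents $0,1$ and $\overline V^{*\otimes l}\ne0$, the second summand is $0$, so $Y=0$. Thus there is an isomorphism $\rho:\overline V^{\otimes l}\to1$ in $\underline{\mathcal E}$.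

The plan is now this. If $\rho$ exists, every map $\overline V^{\otimes6l}\to1$ in $\underline{\mathcal E}$ is a scalar multiple of the isomorphism $\rho^{\otimes6}$: it is an isomorphism or zero. We construct a map $\theta:\overline V^{\otimes6}\to1$ whose powers are neither. They vanish in the direction of $\zeta$ (Step 4) and become isomorphisms on a non-projective test object $N$ (Steps 5, 6).

**Step 2: a resolution of $1$ over $\mathcal U/\zeta\mathcal U$.** Let $S=k[s,t]/(s,t)^{p-1}=\bigoplus_{j\le p-2}S_j$, $S_j=A_j$, with $a$ = multiplication. Then $\overline S\cong\mathcal U_1/z\mathcal U_1\cong\mathcal U/\zeta\mathcal U$. By (7) a map $\mathcal U\to E$ is a map $h:1\to E$, and it kills $\zeta\mathcal U$ exactly when $\zeta_Eh=0$. So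
$$\mathrm{Hom}_{\mathcal E}(\overline S,E)=\mathrm{Hom}_{\mathrm{Ver}_p}(1,\ker\zeta_E). \tag{9}$$
Consider the Koszul maps
$$S\xrightarrow{d_2}S\otimes L(1)\xrightarrow{d_1}S\to k,\qquad d_2f=sf\otimes t-tf\otimes s,\quad d_1(f\otimes v)=vf,$$
where $L(1)$ carries $a=0$. They are $SL_2$-equivariant and compatible with $a$. In total degree $d$ they read $S_{d-2}\to S_{d-1}\otimes L(1)\to S_d$. Look at each degree in $\mathrm{Ver}_p$:

* $d=0$: the last map $S_0\to k$ is an isomorphism.
* $1\le d\le p-2$: this is the usual short exact sequence $0\to S_{d-2}\to S_{d-1}\otimes L(1)\to S_d\to0$ of semisimple tilting modules. It splits, so it stays exact in $\mathrm{Ver}_p$.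
* $d=p-1$: it is an injection $L(p-3)\to L(p-2)\otimes L(1)=L(p-1)\oplus L(p-3)$ followed by $0$. In $\mathrm{Ver}_p$ the injection becomes an isomorphism.
* $d=p$: only $S_{p-2}=L(p-2)$ in the first term is left.

So in $\mathcal E$ there is an exact sequence
$$0\to L_{p-1}\to\overline S\to\overline S\otimes L_2\to\overline S\to1\to0. \tag{10}$$
(For $p=5$ the lengths are $1,4,6,4,1$, with alternating sum $0$.) Splice (10) with its tensor product with $L_{p-1}$, using $L_{p-1}\otimes L_{p-1}\cong1$. The result is an exact sequence
$$0\to1\xrightarrow{\iota}C_5\to\cdots\to C_0\to1\to0,\qquad C_i=\overline S\otimes W_i,\ W_i\in\mathrm{Ver}_p\ (a=0).$$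

*Remark: what happens without $z$.* It is tempting to leave out $z$ and use $V'=S_{>0}$ with multiplication, which is in $\mathcal C_0$ and has dimension $\frac{p(p-1)}2-1$, prime to $p$. The objects of $\mathcal D$ with $\zeta=0$ are the modules over $T(L_2)/(c)\cong\overline S$, a category closed under $\otimes$ and duals by Lemma 7. There $\overline S$ is projective, and so is $\overline S\otimes E$ for every $E$ in the category, by the adjunction used in (i); and $0\to\overline{V'}\to\overline S\to1\to0$ makes $\overline{V'}$ the syzygy of $1$. But the spliced sequence is then a projective resolution, so Schanuel's lemma, applied to it and to the splice of the sequences $0\to\overline{V'}^{\otimes(i+1)}\to\overline S\otimes\overline{V'}^{\otimes i}\to\overline{V'}^{\otimes i}\to0$, gives $\overline{V'}^{\otimes6}\oplus(\text{projective})\cong1\oplus(\text{projective})$. As in (iii), non-zero projectives here have indecomposable summands $\overline S\otimes L_i$ of length at least $p-1>1$, so $1\mid\overline{V'}^{\otimes6}$, and the analogue of Proposition 10 is false. The variable $z$ is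 there to break this periodicity of order six, and the map $\theta$ below measures how it is broken.

**Step 3: the map $\theta$.** Put $P_i=\overline{\mathcal R}\otimes\overline V^{\otimes i}$, projective by (i). Splicing the tensor products of (8) with $\overline V^{\otimes i}$ gives an exact sequence
$$0\to\overline V^{\otimes6}\xrightarrow{\kappa}P_5\to\cdots\to P_0\to1\to0 .$$
Lift $\mathrm{id}_1$ to a chain map $f:P_\bullet\to C_\bullet$. On the kernels at the left end it induces $\theta:\overline V^{\otimes6}\to1$ with $\iota\theta=f_5\kappa$.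

**Step 4: $\theta^{\otimes l}$ is zero in the stable category of $Z$-modules in $\mathrm{Ver}_p$, for every $l\ge1$.** On $1$ and $C_5=\overline S\otimes W_5$ we have $\zeta=0$. As $\mathrm{Ver}_p$ is semisimple, $\iota$ has a retraction $r:C_5\to1$ in $\mathrm{Ver}_p$, and it is automatically $Z$-linear. So $\theta=r\iota\theta=rf_5\kappa$ factors $Z$-linearly through $P_5$, which is $Z$-projective by (ii). For general $l$, $\theta^{\otimes l}=\theta\circ(\mathrm{id}_{\overline V^{\otimes6}}\otimes\theta^{\otimes(l-1)})$ also factors $Z$-linearly through $P_5$.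

**Step 5: the test object $N$.** We want $N$ to be free over $Z$, so that $\overline S\otimes N$ becomes projective, but too short to be projective itself. Let $j=(p-3)/2$ and
$$N=Z\otimes(k[s,t]_j\oplus k[s,t]_{j+1}),\qquad j+1\le p-2 .$$
Let $v\in L(1)$ act as multiplication by $v$ from degree $j$ to degree $j+1$; from degree $j+1$ to degree $j$ let $s,t$ act as $z\partial_t,-z\partial_s$. This is an object of $\mathcal C$. On degree $j$,
$$[x_+,x_-]=z(\partial_tt+\partial_ss)=(j+2)z=\tfrac{p+1}2z,$$
and on degree $j+1$,
$$[x_+,x_-]=-z(s\partial_s+t\partial_t)=-(j+1)z=\tfrac{1-p}2z .$$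
Both equal $\frac12z$ in characteristic $p$, which commutes with $x_\pm$ and has $p$-th power $0$. So $\overline N\in\mathcal E$; write $N$ again. It is free over $k[\zeta]/\zeta^p$ and has length $2p$. Since $p\ge5$, $2p<p(p-1)$, so $N$ is not projective by (iii). (For $p=5$: $j=1$, $[x_+,x_-]$ is $3z$ in degree $1$ and $-2z=3z$ in degree $2$, and the length is $10<20$. For $p=3$ one has $2p=p(p-1)$ and this argument stops.)

*$\overline S\otimes N$ is projective.* By duality and (9),
$$\mathrm{Hom}_{\mathcal E}(\overline S\otimes N,E)=\mathrm{Hom}_{\mathcal E}(\overline S,E\otimes N^*)=\mathrm{Hom}_{\mathrm{Ver}_p}(1,\ker\zeta_{E\otimes N^*}).$$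
By Lemma 7 $\zeta_{E\otimes N^*}=\zeta_E\otimes1-1\otimes\zeta_N^*$, which acts on $\mathrm{Hom}_{\mathrm{Ver}_p}(1,E\otimes N^*)=\mathrm{Hom}_{\mathrm{Ver}_p}(N,E)$ by $h\mapsto\zeta_Eh-h\zeta_N$. So the space is $\mathrm{Hom}_Z(N,E)$, naturally in $E$, and this is exact in $E$ because $N$ is $Z$-free.

**Step 6: $\theta\otimes1_N$ is an isomorphism in $\underline{\mathcal E}$.** By Step 5 and (i) all $C_i\otimes N\cong\overline S\otimes N\otimes W_i$ are projective. So $C_\bullet\otimes N$ and $P_\bullet\otimes N$ are both truncated projective resolutions of $N$, with sixth syzygies $N$ and $\overline V^{\otimes6}\otimes N$. The chain map $f'=f\otimes1_N$ lifts $\mathrm{id}_N$ and induces $\theta\otimes1_N$ on sixth syzygies. Let $g':C_\bullet\otimes N\to P_\bullet\otimes N$ lift $\mathrm{id}_N$ and induce $\theta':N\to\overline V^{\otimes6}\otimes N$. Both $g'f'$ and $\mathrm{id}$ lift $\mathrm{id}_N$, so there are $h_i:P_i\otimes N\to P_{i+1}\otimes N$ $(0\le i\le4)$ with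
$$g'_if'_i-1=\partial h_i+h_{i-1}\partial\qquad(i\le4,\ h_{-1}=0).$$
Then $\partial(g'_5f'_5-1)=(g'_4f'_4-1)\partial=\partial h_4\partial$, so $g'_5f'_5-1-h_4\partial$ has image in $\ker\partial=\mathrm{im}(\kappa\otimes1)$ and equals $(\kappa\otimes1)h_5$ for some $h_5:P_5\otimes N\to\overline V^{\otimes6}\otimes N$. Compose on the right with $\kappa\otimes1$; as $\partial(\kappa\otimes1)=0$ and $g'_5f'_5(\kappa\otimes1)=(\kappa\otimes1)\theta'(\theta\otimes1_N)$, cancelling the monomorphism $\kappa\otimes1$ gives
$$\theta'(\theta\otimes1_N)-1=h_5(\kappa\otimes1),$$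
which factors through the projective $P_5\otimes N$. By symmetry $(\theta\otimes1_N)\theta'-1$ factors through the projective $C_5\otimes N$. So $\theta\otimes1_N$ is an isomorphism in $\underline{\mathcal E}$.

**Step 7: the contradiction.** $\theta^{\otimes l}$ and the isomorphism $\rho^{\otimes6}$ are both maps $\overline V^{\otimes6l}\to1$ in $\underline{\mathcal E}$, so $\theta^{\otimes l}=c_0\,\rho^{\otimes6}$ with $c_0\in\underline{\mathrm{End}}(1)=k$.

If $c_0\ne0$, then $\theta^{\otimes l}$ is an isomorphism in $\underline{\mathcal E}$, hence also in the stable category of $Z$-modules, where it is zero by Step 4. Then $1$ (with $\zeta=0$) would be a projective $Z$-module, which is false by (ii).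

If $c_0=0$, then $\theta^{\otimes l}\otimes1_N=0$ in $\underline{\mathcal E}$. But
$$\theta^{\otimes l}\otimes1_N=(\theta\otimes1_N)\circ(1_{\overline V^{\otimes6}}\otimes\theta\otimes1_N)\circ\cdots\circ(1_{\overline V^{\otimes6(l-1)}}\otimes\theta\otimes1_N)$$
is a composite of isomorphisms in $\underline{\mathcal E}$ by Step 6, with target $N$. A zero isomorphism means $N=0$ in $\underline{\mathcal E}$, so $N$ would be projective, contradicting Step 5. $\square$

**Proof of Proposition 5(a).** Let $K$ be any field of characteristic $p$ and suppose $1\mid F(V^{\otimes m}\otimes V^{*\otimes n})$ over $K$ with $m>n\ge0$. Extend the two maps with composite $\mathrm{id}_1$ (a vector $u$ and a functional $\varphi$ as in (1) with $\varphi(u)=1$) to the algebraic closure $k$ of $K$. Then $1$ is a summand over $k$ as well. By Lemma 6, applied to the factors $V,V^*\in\mathcal C_0$, $1$ is a summand of $\overline V^{\otimes m}\otimes\overline V^{*\otimes n}$ in $\mathcal D$, contradicting Proposition 10. $\square$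

With both parts of Proposition 5 proved, Section 5 completes the proof of Theorem 1. $\blacksquare$
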